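# Finite fundamental groups from rational curves on surfaces over $\bar{\mathbb F}_p$

## 1. Three lines and seven lines in the plane

Let $k=\bar{\mathbb F}_p$ and let $D\subset\mathbb P^2$ be the triangle formed by the lines $x=0$, $y=0$, $z=0$. Let us find its finite étale covers by hand.

The projective line over $k$ has no connected finite étale cover except itself. So over each of the three lines a cover of degree $n$ is just $n$ disjoint copies of the line, and we may label the sheets by the elements of a set with $n$ elements. At each corner, the sheets over one line are matched with the sheets over the other, by a bijection. Relabel the sheets over the second and third lines so that two of the three bijections become the identity. What remains is one permutation $\sigma$ of an $n$-element set. Each cycle of $\sigma$ of length $m$ gives a closed polygon made of $3m$ lines, and the cover is the disjoint union of these polygons. It is connected exactly when $\sigma$ is an $n$-cycle. So the triangle has one connected cover of each degree $n$, the $3n$-gon, and $\pi_1(D)=\hat{\mathbb Z}$. (That matching data and covers are the same thing is a descent theorem, which we recall in Section 3 and use carefully in Section 5.)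

Now count points over $\mathbb F_Q$, where $Q$ is a power of $p$. The triangle has $3(Q+1)-3=3Q$ points. The $3n$-gon consists of $3n$ lines with $3n$ corners; if we build it over $\mathbb F_Q$ from the same matching data, it has $3n(Q+1)-3n=3nQ$ points. Above each rational point of the triangle lie $n$ rational points, and this happens over the same field for every $n$.

Could such a polygon sit inside an étale cover of the plane? We know that $\mathbb P^2$ is simply connected, so only for $n=1$. Let us pretend not to know this and ask whether counting can see it. Suppose $Y\to\mathbb P^2$ is a connected étale cover of degree $n$ with first Betti number $0$, and suppose that it has a model over $\mathbb F_Q$ in which all $\mathbb F_Q$-points of $D$ split into $n$ rational points. The Euler number of $Y$ is $3n$, so $b_2(Y)=3n-2$, and Deligne's theorem gives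
$$\#Y(\mathbb F_Q)\le 1+Q^2+(3n-2)Q=(Q-1)^2+3nQ .$$
The points over $D$ give $\#Y(\mathbb F_Q)\ge 3nQ$. There is no contradiction: the two terms $3nQ$ cancel, and $n$ is not bounded.

Replace the triangle by a richer configuration. Take $p=Q=2$ and let $D$ be the union of the seven lines of $\mathbb P^2$ defined over $\mathbb F_2$. Its $\mathbb F_2$-points are the seven points of $\mathbb P^2(\mathbb F_2)$. If all of them split in $Y$, then
$$7n\le\#Y(\mathbb F_2)\le 1+4+(3n-2)\cdot 2=1+6n ,$$
so $n\le 1$. With enough lines, the count does see that the plane has no covers.

The triangle has as many components as the Euler number $e(\mathbb P^2)=3$, and the count is empty. The seven lines have more components than $3$, and the count bounds $n$. We used special features of the plane only through two suppositions: that $b_1(Y)=0$, and that $Y$ has a model over a fixed small field in which the points of $D$ split. If these can be proved for any large connected configuration of rational curves on any surface, then a surface carrying such configurations must have a finite fundamental group. This brings us to a class of surfaces defined by having many rational curves.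

## 2. Surfaces connected by chains of rational curves

Throughout, $p$ is a prime, $k=\bar{\mathbb F}_p$, and $\ell\neq p$ is a prime. A *surface* is an irreducible smooth projective surface over $k$. A *rational curve* in $X$ is an integral closed curve whose normalization is $\mathbb P^1$. A chain of rational curves joining $x,x'$ is a finite sequence $C_1,\dots,C_r$ of rational curves with $x\in C_1$, $x'\in C_r$ and $C_i\cap C_{i+1}\ne\emptyset$.

**Definition.** An irreducible variety $X$ over $k$ is *weakly rationally connected* if there is a nonempty Zariski open subset $X^\circ\subset X$ such that any two points of $X^\circ$ can be joined by a chain of rational curves defined over $k$ and contained in $X$.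

The curves need not move in families that sweep out $X$. The plane is weakly rationally connected: two points lie on a line. An abelian surface is not, since every map from $\mathbb P^1$ to an abelian variety is constant, so it contains no rational curve. The surface $\mathbb P^1\times C$, with $C$ an elliptic curve, contains infinitely many rational curves but is not weakly rationally connected either. Indeed the projection of a rational curve to $C$ is constant, so every rational curve is a fibre $\mathbb P^1\times\{c\}$, and a chain never leaves one fibre.

Write $\pi_1(X)$ for the étale fundamental group, and $\mathrm{Br}(X)$ for the Brauer group, $H^2_{\text{ét}}(X,\mathbb G_m)$. Both can be nontrivial at once on a weakly rationally connected surface. We are given the following fact, which we shall not use: if $p>2$ and $X$ is an Enriques surface over $\bar{\mathbb F}_p$ whose covering K3 surface is a Kummer surface (the minimal desingularization of the quotient of an abelian surface by $a\mapsto -a$), then $X$ is weakly rationally connected and has nontrivial fundamental group; and hence both the Brauer group and the fundamental group of a weakly rationally connected surface can be nontrivial at the same time. The paper "Algebraic Varieties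 Over Small Fields" asks how far this can go: *is there a smooth weakly rationally connected surface $X$, over $\bar{\mathbb F}_p$ for some prime $p$, such that $\mathrm{Br}(X)$ and $\pi_1(X)$ are both infinite?*

The answer is no, and the Brauer group plays no role: $\pi_1(X)$ is always finite. Here are the statements. Write $b_i$ for the $\ell$-adic Betti numbers, $e(X)=\sum(-1)^ib_i(X)$, and $\rho(X)=\operatorname{rk}\mathrm{Num}(X)$.

**Theorem A.** Let $X$ be a surface and $D=R_1\cup\dots\cup R_c\subset X$ a connected reduced curve whose irreducible components $R_i$ are (pairwise distinct) rational curves. Assume $c\ge\rho(X)+2$.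

1. $\pi_1(D)\to\pi_1(X)$ is surjective, and $b_1(Y)=0$ for every connected finite étale cover $Y\to X$.
2. Let $\nu:\tilde D\to D$ be the normalization and $S=\mathrm{Sing}(D)$. Suppose $X$, the $R_i$ (hence $D$), all points of $S$ and all points of $\nu^{-1}(S)$ are defined over $\mathbb F_q$, and let $D_0$ be the resulting model of $D$. Let $Q$ be a power of $q$. Then for every connected finite étale cover $Y\to X$ of degree $d$,
$$d\,\bigl(\#D_0(\mathbb F_Q)-e(X)\,Q\bigr)\le (Q-1)^2 ,\qquad \#D_0(\mathbb F_Q)=c(Q+1)-\#\nu^{-1}(S)+\#S.\tag{1}$$
3. If moreover $c>e(X)$, then $\pi_1(X)$ is finite.

**Theorem B.** If a surface $X$ is weakly rationally connected, then $\pi_1(X)$ is finite, and $b_1(Y)=0$ for every connected finite étale cover $Y$ of $X$.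

**Theorem C.** If a surface $X$ over $\bar{\mathbb F}_p$ contains infinitely many rational curves, then $X$ is uniruled or $\pi_1(X)$ is finite.

Theorem B answers the question. Theorem C is a stronger version, not needed for the answer. Here *uniruled* means that there are a curve $T$ and a dominant rational map $\mathbb P^1\times T\dashrightarrow X$. The alternative in Theorem C cannot be dropped: $\mathbb P^1\times C$ with $C$ elliptic contains infinitely many rational curves, and multiplication by $m$ on $C$, for $m$ prime to $p$, gives connected étale covers of degree $m^2$, so its fundamental group is infinite.

## 3. Hodge index, descent of covers, and point counts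

We collect what will be used.

**The Hodge index theorem.** On a surface $X$ the intersection form on $\mathrm{Num}(X)_{\mathbb Q}$ is nondegenerate of signature $(1,\rho-1)$. We use three consequences. Two orthogonal classes cannot both have positive square. If $h^2>0$, then $h^\perp$ is negative definite. A totally isotropic subspace $W$ has dimension at most $1$: if $\dim W\ge2$, then $W\cap h^\perp\neq0$ for any $h$ with $h^2>0$, and this gives a nonzero vector of square $0$ in a negative definite space. Recall also that a nonzero effective divisor is never numerically trivial, since it meets an ample divisor positively.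

**The Galois correspondence.** For a connected scheme $Z$ with geometric base point $\bar z$, finite étale covers of $Z$ correspond to finite sets with continuous $\pi_1(Z,\bar z)$-action, a cover going to its fibre over $\bar z$. Connected covers correspond to transitive sets; choosing a point of the fibre, they correspond to open subgroups, and the degree is the index. A homomorphism of fundamental groups induced by a map $Z'\to Z$ is surjective if connected covers of $Z$ pull back to connected covers of $Z'$ (SGA 1, V.6.9). We have $\pi_1(\mathbb P^1_k)=1$. If $Z_0$ is a geometrically connected scheme of finite type over $\mathbb F_q$ and $Z=Z_0\otimes k$, there is an exact sequence (SGA 1, IX.6.1)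
$$1\to\pi_1(Z)\to\pi_1(Z_0)\to\mathrm{Gal}(k/\mathbb F_q)=\hat{\mathbb Z}\to1 ,$$
and a point $y\in Z_0(\mathbb F_q)$ splits it. Through this splitting, $\mathrm{Gal}(k/\mathbb F_q)$ acts on the fibre over $\bar y$ of a cover $E_0\to Z_0$ as it acts on the geometric points of the $\mathbb F_q$-scheme $E_0\times_{Z_0}y$.

**Descent.** Let $\nu:D'\to D$ be a finite surjective morphism of schemes of finite type over a field. Then $\nu$ is a morphism of effective descent for finite étale covers (SGA 1, IX.4.12). This means that a finite étale cover of $D$ is the same as a finite étale cover $E'\to D'$ together with an isomorphism $\theta:p_1^*E'\to p_2^*E'$ over $D'\times_DD'$ satisfying $p_{23}^*\theta\circ p_{12}^*\theta=p_{13}^*\theta$ over $D'\times_DD'\times_DD'$. Moreover, finite étale covers of a scheme and their morphisms depend only on the reduced subscheme (SGA 1, IX.4.10), so $\theta$ and its cocycle condition may be read on the reduced products. In Section 1, $D'$ was the disjoint union of three lines and $\theta$ consisted of the bijections at the corners.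

**Albanese and Betti numbers.** A surface $Y$ has an Albanese map $\alpha:Y\to A$ to an abelian variety, whose image generates $A$, and $b_1(Y)=2\dim A$. Poincaré duality gives $b_3(Y)=b_1(Y)$. The number $e(Y)$ is the degree of $c_2$ of the tangent bundle $T_Y$. If $f:Y\to X$ is finite étale of degree $d$, then $T_Y=f^*T_X$, so $e(Y)=d\,e(X)$.

**Point counts.** If $Y_0$ is a smooth projective geometrically connected surface over $\mathbb F_Q$ and $Y=Y_0\otimes k$, the Grothendieck–Lefschetz trace formula expresses $\#Y_0(\mathbb F_Q)$ as the alternating sum of the traces of the $Q$-Frobenius on $H^i(Y,\mathbb Q_\ell)$. On $H^0$ and $H^4$ the traces are $1$ and $Q^2$; by Deligne's theorem the eigenvalues on $H^2$ have absolute value $Q$.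

## 4. Large configurations see every cover

Let $D\subset X$ be a connected union of rational curves. We want every connected cover of $X$ to stay connected over $D$. This is not automatic. In $\mathbb P^1\times C$ with $C$ elliptic, let $D$ be one fibre $\mathbb P^1\times\{c\}$. The cover given by multiplication by $m$ on $C$ pulls back to $m^2$ disjoint copies of $\mathbb P^1$. Here $D^2=0$. The remedy is a divisor of positive square supported on $D$, and the hypothesis $c\ge\rho(X)+2$ produces one.

**Lemma 1.** Let $D=R_1\cup\dots\cup R_c$ be a connected curve on a surface $X$, and let $V=\bigoplus\mathbb QR_i$ with the intersection form. If the form is negative semidefinite, its radical is $0$ or is spanned by a vector with all coordinates $>0$. If $c\ge\rho(X)+2$, there is a divisor $E$ supported on $D$ with $E^2>0$.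

**Step 1: the radical of a negative semidefinite form.** The purpose of this step is to show that connectedness forces the radical to be small. Suppose the form is negative semidefinite. By the Cauchy–Schwarz inequality the radical is $\{x:x^2=0\}$. Let $x=\sum x_iR_i$ be a nonzero element and put $|x|=\sum|x_i|R_i$. The diagonal terms of $x^2$ and $|x|^2$ agree, and $R_i\cdot R_j\ge0$ for $i\ne j$, so
$$0\ge|x|^2\ge x^2=0 .$$
Hence $|x|$ is in the radical too. Suppose $x_j=0$ for some $j$. Then
$$0=|x|\cdot R_j=\sum_{i\ne j}|x_i|\,R_i\cdot R_j ,$$
a sum of nonnegative terms, so $x_i=0$ for every $R_i$ that meets $R_j$. Since $D$ is connected, we pass from component to component and get $x=0$, a contradiction. So a nonzero vector of the radical has all coordinates nonzero. Two linearly independent vectors of the radical would have a nonzero combination with first coordinate $0$; so the radical has dimension at most $1$, and if it is nonzero it is spanned by $|x|$, whose coordinates are all positive.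

**Step 2: counting dimensions.** Now we use $c\ge\rho(X)+2$ to rule out semidefiniteness. The kernel of $V\to\mathrm{Num}(X)_{\mathbb Q}$ has dimension at least $c-\rho(X)\ge2$, and it lies in the radical. By Step 1 the form is not negative semidefinite, so some rational vector has positive square, and a multiple of it is integral. $\square$

**Lemma 2.** Let $D$ be as in Theorem A, let $E$ be supported on $D$ with $E^2>0$ (Lemma 1), and let $f:Y\to X$ be a connected finite étale cover. Then $f^{-1}(D)$ is connected, and $b_1(Y)=b_3(Y)=0$. In particular $\pi_1(D)\to\pi_1(X)$ is surjective.

**Step 1: $f^{-1}(D)$ is connected.** The purpose is to play the Hodge index theorem on $Y$ against a decomposition of $f^*E$. Let $C_1,\dots,C_m$ be the connected components of $f^{-1}(D)$ and let $E_i$ be the part of $f^*E$ supported on $C_i$, so $f^*E=\sum E_i$. Each $C_i\to D$ is finite étale over a connected base, so it has a constant degree $d_i\ge1$. Since $f$ is étale, each $f^*R_j$ is reduced, and the part of it lying in $C_i$ has degree $d_i$ over $R_j$; its push-forward is therefore $d_iR_j$. Hence $f_*E_i=d_iE$. Since $E_i\cdot E_j=0$ for $i\neq j$, the projection formula gives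
$$E_i^2=E_i\cdot f^*E=f_*E_i\cdot E=d_iE^2>0 .$$
If $m\ge2$, then $E_1$ and $E_2$ are orthogonal classes of positive square on the surface $Y$, which the Hodge index theorem forbids. So $m=1$. As this holds for every connected cover of $X$, the map $\pi_1(D)\to\pi_1(X)$ is surjective.

**Step 2: the Albanese map contracts $f^{-1}(D)$.** This prepares the proof that $b_1(Y)=0$. Let $\tilde R_i\cong\mathbb P^1$ be the normalization of $R_i$. The scheme $Y\times_X\tilde R_i$ is finite étale over $\tilde R_i$, hence a disjoint union of copies of $\mathbb P^1$. So each component of $f^{-1}(D)$ is the image of a $\mathbb P^1$, and the Albanese map $\alpha:Y\to A$ is constant on it. By Step 1 the curve $f^{-1}(D)$ is connected, so $\alpha$ maps it to a single point $a$.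

**Step 3: the Albanese map is constant.** We apply the index theorem once more, to a divisor pulled back from $A$. Suppose $\alpha$ is not constant. Choose a very ample divisor $M$ on $A$, a general hyperplane section, with $a\notin M$ and $\alpha(Y)\not\subset M$. It meets $\alpha(Y)$, because $\dim\alpha(Y)>0$. Then $L=\alpha^*M$ is a nonzero effective nef divisor, disjoint from $f^{-1}(D)$. So $L\cdot f^*E=0$, while $(f^*E)^2=\deg(f)\,E^2>0$ and $L^2\ge0$. Since $(f^*E)^\perp$ is negative definite, $L\equiv0$, which is impossible for a nonzero effective divisor. So $\alpha$ is constant. As $\alpha(Y)$ generates $A$, we get $A=0$, hence $b_1(Y)=2\dim A=0$ and $b_3(Y)=b_1(Y)=0$. $\square$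

This proves Theorem A(1).

**Where this stops.** It is natural to hope that we are nearly done: $\pi_1(X)$ is a quotient of $\pi_1(D)$, and $\pi_1(D)$ is a combinatorial object. But $\pi_1(D)$ is infinite already for a triangle. Nor does $b_1(Y)=0$ for all $Y$ finish the argument by group theory. That condition says that no open subgroup of $\pi_1(X)$ has a quotient $\mathbb Z_\ell$, for $\ell\ne p$. For a prime $r$, the infinite group $\mathrm{SL}_2(\mathbb Z_r)$ is topologically generated by two elements, and every open subgroup of it has finite abelianization. To check this, write $u(x)=\begin{pmatrix}1&x\\0&1\end{pmatrix}$, $v(y)=\begin{pmatrix}1&0\\y&1\end{pmatrix}$ and $h(a)=\begin{pmatrix}a&0\\0&a^{-1}\end{pmatrix}$. Since $\mathbb Z_r$ is local, the $u(x)$ and $v(y)$ generate $\mathrm{SL}_2(\mathbb Z_r)$, so $u(1)$ and $v(1)$ generate it topologically. An open subgroup $U$ contains all $u(x),v(y),h(a)$ with $x,y\in r^n\mathbb Z_r$ and $a\in1+r^n\mathbb Z_r$, for some $n\ge1$. The commutator of $h(a)$ and $u(x)$ is $u((a^2-1)x)$, and similarly for $v$; taking $a=1+r^n$, we see that $[U,U]$ contains $u(x)$ and $v(y)$ for all $x,y\in r^m\mathbb Z_r$, for some $m$. The identity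
$$u(x)v(y)=v\Bigl(\frac{y}{1+xy}\Bigr)\,h(1+xy)\,u\Bigl(\frac{x}{1+xy}\Bigr)$$
then gives all $h(a)$ with $a\in1+r^{2m}\mathbb Z_r$, and the products $v(y)h(a)u(x)$ fill an open subgroup. So $[U,U]$ is open.

The next attempt is the count of Section 1. A connected cover $Y$ of degree $d$ is defined over some finite field, and over a larger $\mathbb F_Q$ all points of $D$ in question split in $Y$. Comparing the two counts gives, up to lower order terms, $d\,(c-e(X))\,Q\le Q^2$, that is, $d\le Q/(c-e(X))$. The trouble is that $Q$ depends on $Y$, so this bounds nothing. The dependence is a real danger. Take the $3n$-gon over the triangle, and give it the model over $\mathbb F_q$ in which Frobenius acts on the $n$ sheets by the rotation (the $n$-cycle), instead of trivially. For $n\geq2$ no $\mathbb F_q$-point of the triangle then has a rational point above it, and complete splitting needs $Q$ to be a power of $q^n$. What we need is one field $\mathbb F_q$ that works for all $Y$ at once. In Section 1 the covers of the triangle did have models of this kind, because matching data are bijections of finite sets and do not care about the ground field. This is the way through: all covers of $D$ descend to the field over which the points of $D$ and of its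 normalization needed for gluing are rational, and Frobenius acts trivially on them; since $\pi_1(D)\to\pi_1(X)$ is onto, this passes to $X$.

## 5. Frobenius centralizes the fundamental group

Fix $X$, $D$ and $\mathbb F_q$ as in Theorem A(2), with models $X_0$, $R_{i,0}\subset X_0$, and $D_0=\bigcup R_{i,0}$. Such a $q$ always exists, because $X$, the $R_i$ and the finitely many points involved are given by finitely many equations over $k$. The $R_{i,0}$ are geometrically integral. Since $\mathbb F_q$ is perfect, normalization commutes with base change to $k$. So the normalization $\tilde R_{i,0}$ of $R_{i,0}$ is a smooth projective geometrically integral curve of genus $0$ over a finite field, and such a curve is isomorphic to $\mathbb P^1_{\mathbb F_q}$. Put $\tilde D_0=\bigsqcup\tilde R_{i,0}$ with its map $\nu:\tilde D_0\to D_0$, which is an isomorphism over $D_0\setminus S$.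

**Definition.** A finite étale cover $E_0\to D_0$ is *split* if for each $i$ we have $E_0\times_{D_0}\tilde R_{i,0}\cong F_i\times\tilde R_{i,0}$ with $F_i$ a finite set.

For the triangle, the $3n$-gon built over $\mathbb F_q$ from the matching data is split. The cover $D_0\otimes\mathbb F_{q^2}\to D_0$ is not split, since it pulls back to the connected curve $\mathbb P^1_{\mathbb F_{q^2}}$ over each $\tilde R_{i,0}$. Over $k$ this cover becomes trivial of degree $2$, and the trivial cover also has a split model, $D_0\sqcup D_0$.

**Lemma 3.** Every finite étale cover $E\to D$ is the base change of a split cover $E_0\to D_0$.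

**Step 1: the double and triple products.** We need to know where a descent datum lives. Let $P=\tilde D_0\times_{D_0}\tilde D_0$. The diagonal $\Delta\subset P$ is closed, and $P=\Delta$ over $D_0\setminus S$. Over $s\in S$ the points of $P$ are the pairs $(t,t')$ with $t,t'\in\nu^{-1}(s)$, and they are all $\mathbb F_q$-rational, because the points of $\nu^{-1}(S)$ are. So $P\setminus\Delta$ is a finite set of closed points, hence closed; it is also open, as the complement of $\Delta$. Therefore
$$P_{\rm red}=\Delta\ \sqcup\ \{(t,t'):t\ne t',\ \nu(t)=\nu(t')\in S\} ,$$
where the second part is a finite set of points with residue field $\mathbb F_q$. In the same way, the reduced triple product is the disjoint union of the small diagonal and the finitely many $\mathbb F_q$-rational points $(t,t',t'')$, not all equal, with the same image in $S$. Over $k$ the same descriptions hold, with the same finite index sets.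

**Step 2: a descent datum is a set of bijections.** Here we translate $E$ into combinatorics. Since $\pi_1(\mathbb P^1_k)=1$, we have $E\times_D\tilde R_i\cong F_i\times\tilde R_i$ with finite sets $F_i$. Write $i(t)$ for the index with $t\in\tilde R_{i(t)}$. By Step 1, an isomorphism $\theta$ as in Section 3 consists of an automorphism $\theta_\Delta$ over the diagonal and bijections $\theta_{t,t'}:F_{i(t)}\to F_{i(t')}$ at the isolated points. On the small diagonal all three projections to $\Delta$ are isomorphisms, and the cocycle condition reads $\theta_\Delta\theta_\Delta=\theta_\Delta$, that is, $\theta_\Delta=\mathrm{id}$. Put $\theta_{t,t}=\mathrm{id}$. At an isolated point $(t,t',t'')$ the condition reads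
$$\theta_{t',t''}\,\theta_{t,t'}=\theta_{t,t''}.\tag{2}$$
So a descent datum on $\bigsqcup F_i\times\tilde R_i$ is the same as a family of bijections $\theta_{t,t'}$ satisfying (2).

**Step 3: the same bijections over $\mathbb F_q$.** We now descend. By Step 1 the isolated points have residue field $\mathbb F_q$, so each $\theta_{t,t'}$ defines an isomorphism $F_{i(t)}\times\operatorname{Spec}\mathbb F_q\to F_{i(t')}\times\operatorname{Spec}\mathbb F_q$. Together with the identity on the diagonal, these form a descent datum on $\bigsqcup F_i\times\tilde R_{i,0}$, since (2) is the same condition over $\mathbb F_q$. Descent is effective, so we get a finite étale cover $E_0\to D_0$. It is split by construction, and $E_0\otimes k\cong E$ because the two descent data over $k$ coincide. $\square$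

Now fix a point $t\in\tilde R_{1,0}(\mathbb F_q)$ and put $y=\nu(t)\in D_0(\mathbb F_q)$. We use a geometric point $\bar y$ above $y$ as base point everywhere. We have the exact sequences
$$1\to\pi_1(D)\to\pi_1(D_0)\to\hat{\mathbb Z}\to1,\qquad 1\to\pi_1(X)\to\pi_1(X_0)\to\hat{\mathbb Z}\to1 ,$$
both split by $y$. Let $\varphi$ be the image of the Frobenius generator of $\mathrm{Gal}(k/\mathbb F_q)$ under the splitting, in $\pi_1(D_0)$ and in $\pi_1(X_0)$. The two elements correspond under $\pi_1(D_0)\to\pi_1(X_0)$, because $y$ as a point of $X_0$ factors through $D_0$.

**Lemma 4.** (a) If $E_0\to D_0$ is split, $\varphi$ acts trivially on the fibre $E_{0,\bar y}$. (b) $\varphi$ centralizes $\pi_1(D)$ in $\pi_1(D_0)$, and centralizes $H:=\pi_1(X)$ in $\pi_1(X_0)$.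

**Step 1: part (a).** The point of choosing $y$ through $t$ is that its fibre can be read on $\tilde R_{1,0}$. Since $y$ factors as $\operatorname{Spec}\mathbb F_q\xrightarrow{\,t\,}\tilde R_{1,0}\to D_0$, we get $E_0\times_{D_0}y=F_1\times\operatorname{Spec}\mathbb F_q$, whose geometric points have trivial Galois action.

**Step 2: part (b).** We test commutators on all covers. Let $U\subset\pi_1(D)$ be an open subgroup. Let $E\to D$ be a connected cover with a point $\epsilon\in E_{\bar y}$ whose stabilizer is $U$, and let $E_0$ be a split model of it (Lemma 3). Then $\pi_1(D_0)$ acts on $E_{0,\bar y}=E_{\bar y}$, extending the action of $\pi_1(D)$, and $\varphi$ acts trivially by (a). For $g\in\pi_1(D)$, the commutator $[g,\varphi]=g\varphi g^{-1}\varphi^{-1}$ lies in the normal subgroup $\pi_1(D)$, and it acts on the fibre as $gg^{-1}$, that is, trivially. So it fixes $\epsilon$, and $[g,\varphi]\in U$. As $U$ was arbitrary and the open subgroups of a profinite group intersect in $1$, we get $[g,\varphi]=1$. Finally, $\pi_1(D)\to H$ is onto by Lemma 2 and sends commutators with $\varphi$ to commutators with $\varphi$; so $\varphi$ centralizes $H$. $\square$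

**Lemma 5.** Let $Y\to X$ be a connected finite étale cover of degree $d$. There is a finite étale cover $Y_0\to X_0$ over $\mathbb F_q$ with $Y_0\otimes k\cong Y$ over $X$ such that, for every power $Q$ of $q$ and every $x\in D_0(\mathbb F_Q)$, the fibre of $Y_0$ over $x$ consists of $d$ $\mathbb F_Q$-rational points.

**Step 1: a model of $Y$ on which $\varphi$ acts trivially.** The aim is to extend the subgroup of $Y$ by $\varphi$. Let $N\subset H$ be an open subgroup corresponding to $Y$, so $[H:N]=d$. Let $\overline{\langle\varphi\rangle}$ be the closure of the group generated by $\varphi$; it is the image of the splitting, so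
$$\pi_1(X_0)=H\cdot\overline{\langle\varphi\rangle},\qquad H\cap\overline{\langle\varphi\rangle}=1 .$$
Put $N_0=N\cdot\overline{\langle\varphi\rangle}$. By Lemma 4(b) and continuity, $\overline{\langle\varphi\rangle}$ commutes with $N$, so $N_0$ is a subgroup; it is compact, hence closed. If $nz\in H$ with $n\in N$ and $z\in\overline{\langle\varphi\rangle}$, then $z\in H$, so $z=1$; hence $N_0\cap H=N$. The group $H$ acts transitively on $\pi_1(X_0)/N_0$, because $\pi_1(X_0)=H\cdot\overline{\langle\varphi\rangle}$, and the stabilizer of the trivial coset is $N_0\cap H=N$. So $[\pi_1(X_0):N_0]=d$, and $N_0$, being closed of finite index, is open. Let $Y_0\to X_0$ be the corresponding cover. Its fibre $\pi_1(X_0)/N_0$ is, as an $H$-set, $H/N$; therefore $Y_0\otimes k\cong Y$ over $X$. For $h\in H$ we have $\varphi\cdot hN_0=h\varphi N_0=hN_0$, so $\varphi$ acts trivially on the fibre.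

**Step 2: the restriction of $Y_0$ to $D_0$ is split.** So far we control only the fibre over $y$; this step spreads the information over $D_0$. Let $E_0$ be a split model (Lemma 3) of $E=Y\times_XD$. The $\pi_1(D_0)$-sets of $E_0$ and of $Y_0|_{D_0}$ become isomorphic when restricted to $\pi_1(D)$, since both covers become $E$ over $k$. On both, $\varphi$ acts trivially, by Lemma 4(a) and by Step 1. Since $\pi_1(D_0)$ is topologically generated by $\pi_1(D)$ and $\varphi$, an isomorphism of $\pi_1(D)$-sets is automatically one of $\pi_1(D_0)$-sets. So $Y_0|_{D_0}\cong E_0$ is split.

**Step 3: the fibres over rational points.** We read off the splitting of points. Every $x\in D_0(\mathbb F_Q)$ lifts to an $\mathbb F_Q$-point of some $\tilde R_{i,0}$: for $x\notin S$ because $\nu$ is an isomorphism there, and for $x\in S$ because the points of $\nu^{-1}(S)$ are rational over $\mathbb F_q$. Since $Y_0\times_{X_0}\tilde R_{i,0}\cong F_i\times\tilde R_{i,0}$, the fibre over $x$ is $F_i\times\operatorname{Spec}\mathbb F_Q$, and $|F_i|=d$. $\square$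

The field $\mathbb F_q$ was fixed before $Y$ was chosen. The rotated $3n$-gon of Section 4 is still a cover of the triangle over $\mathbb F_q$, but we are free to replace it by the split model.

## 6. Comparing the points on $D$ with Deligne's bound

**Step 1: the number of points of $D_0$.** This is the second half of (1). We have $\#\tilde D_0(\mathbb F_Q)=c(Q+1)$, since $\tilde D_0$ is a disjoint union of $c$ projective lines. Away from $S$ the map $\nu$ is bijective on $\mathbb F_Q$-points, and all points of $S$ and $\nu^{-1}(S)$ are rational. So
$$\#D_0(\mathbb F_Q)=c(Q+1)-\#\nu^{-1}(S)+\#S .$$

**Step 2: the inequality of Theorem A(2).** We bound $\#Y_0(\mathbb F_Q)$ from both sides. Let $Y\to X$ be a connected finite étale cover of degree $d$ and $Y_0$ as in Lemma 5. The points over $D_0$ give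
$$\#Y_0(\mathbb F_Q)\ge d\cdot\#D_0(\mathbb F_Q).\tag{3}$$
After base change to $\mathbb F_Q$, $Y_0$ is a smooth projective geometrically connected surface, and $b_1(Y)=b_3(Y)=0$ by Lemma 2. Since $e(Y)=d\,e(X)$ and $e(Y)=2+b_2(Y)$, we have $b_2(Y)=d\,e(X)-2$. The trace formula and Deligne's theorem give
$$\#Y_0(\mathbb F_Q)\le1+Q^2+(d\,e(X)-2)Q=(Q-1)^2+d\,e(X)\,Q.\tag{4}$$
Comparing (3) and (4) gives
$$d\,\bigl(\#D_0(\mathbb F_Q)-e(X)Q\bigr)\le(Q-1)^2 ,$$
which is (1).

**Step 3: a bound on all degrees, when $c>e(X)$.** We choose $Q$ once and for all. Take $q$ as in part 2. By Step 1,
$$\#D_0(\mathbb F_Q)-e(X)Q=(c-e(X))Q+c-\#\nu^{-1}(S)+\#S .$$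
Since $c-e(X)>0$, the right side is at least $1$ for a suitable power $Q$ of $q$. Fix this $Q$; it depends on $X$ and $D$ only. Then (1) gives $d\le(Q-1)^2$ for every connected finite étale cover of $X$.

**Step 4: bounded index implies finite.** It remains to turn the bound into finiteness of $H=\pi_1(X)$. By Step 3 the indices of open subgroups of $H$ are bounded. Let $N$ be an open subgroup of maximal index, and let $U$ be any open subgroup. Then $U\cap N$ is open, and its index $[H:N]\,[N:U\cap N]$ is at most $[H:N]$, so $U\cap N=N$, that is, $N\subset U$. As $H$ is profinite, the intersection of all $U$ is $1$. So $N=1$, and $H$ is finite. This proves Theorem A. $\square$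

Let us test (1) on lines in the plane, where $e=3$ and $\rho=1$. For the triangle, $\#S=3$, $\#\nu^{-1}(S)=6$, $\#D_0(\mathbb F_Q)=3Q$, and (1) reads $0\le(Q-1)^2$. For four lines, no three through a point, $\#S=6$ and $\#\nu^{-1}(S)=12$, so $\#D_0(\mathbb F_Q)=4Q-2$ and (1) reads $d(Q-2)\le(Q-1)^2$; with $Q=3$ (for instance the lines $x$, $y$, $z$, $x+y+z=0$ over $\mathbb F_3$) this gives $d\le4$. For all $q^2+q+1$ lines defined over $\mathbb F_q$ and $Q=q$, every intersection point is $\mathbb F_q$-rational and $\#D_0(\mathbb F_q)=q^2+q+1$. Since $q^2+q+1-3q=(q-1)^2$, (1) reads $d\,(q-1)^2\le(q-1)^2$, with equality for $d=1$. So (1) is sharp.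

## 7. Weakly rationally connected surfaces: Theorem B

**Step 1: many rational curves through one configuration.** The purpose is to build connected configurations with as many components as we like. Let $X^\circ$ be as in the definition and fix $x_0\in X^\circ$. For each $x\in X^\circ\setminus\{x_0\}$ choose a chain of rational curves in $X$ joining $x_0$ to $x$. Let $Z_x$ be its union: a connected curve containing $x_0$ and $x$. The set $X^\circ\setminus\{x_0\}$ is open and dense in the surface $X$, so it is not contained in a finite union of curves. But it is contained in the union of the $Z_x$. So the $Z_x$ have infinitely many distinct components altogether.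

**Step 2: applying Theorem A.** A finite union of curves $Z_x$ is connected, since all of them contain $x_0$. By Step 1, some finite union $D$ of this kind has $c>\max(e(X),\rho(X)+1)$ components, all of them rational curves. Theorem A(1) gives $b_1(Y)=0$ for every connected finite étale cover $Y$ of $X$, and Theorem A(3) gives that $\pi_1(X)$ is finite. $\square$

So for no prime $p$ is there a smooth projective weakly rationally connected surface over $\bar{\mathbb F}_p$ with $\mathrm{Br}(X)$ and $\pi_1(X)$ both infinite.

## 8. Infinitely many rational curves: Theorem C

Now we know only that $X$ contains an infinite set $\mathcal R$ of rational curves; they need not be connected to each other. Let $\rho=\rho(X)$. We separate two cases, according to whether some finite connected union of members of $\mathcal R$ supports a divisor of positive square.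

**Step 1: Case 1, a connected finite union $D$ of members of $\mathcal R$ supports $E$ with $E^2>0$.** We show that infinitely many members of $\mathcal R$ meet $D$. A member of $\mathcal R$ disjoint from $D$ has its class in $E^\perp\subset\mathrm{Num}(X)_{\mathbb Q}$, which is negative definite of rank $\rho-1$. The classes of distinct such curves are linearly independent. Indeed, a nontrivial relation can be written, after clearing denominators, as $A\equiv B$ with $A,B\ge0$ without common components, supported on these curves and, say, $A\ne0$. Then $A^2=A\cdot B\ge0$, so $A\equiv0$ by definiteness, impossible for a nonzero effective divisor. So at most $\rho-1$ members of $\mathcal R$ are disjoint from $D$. Hence infinitely many meet $D$, and adding them to $D$ gives connected configurations with arbitrarily many components. By Theorem A(3), $\pi_1(X)$ is finite.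

**Step 2: Case 2, there is no such $D$: the shape of $\mathcal R$.** We show that $\mathcal R$ breaks up into small pieces carrying isotropic classes. By Lemma 1, every finite connected union of members of $\mathcal R$ has at most $\rho+1$ components. Consider the graph with vertex set $\mathcal R$ in which two curves are joined when they meet. An infinite connected component of it would contain arbitrarily large finite connected subgraphs; so every component is finite, and there are infinitely many components $\Gamma_j$. Since no divisor of positive square is supported on $\Gamma_j$, its intersection form is negative semidefinite. If the form of $\Gamma_j$ is negative definite, $\Gamma_j$ contains a curve of negative square; for different $j$ these curves are disjoint, hence orthogonal, and span a negative definite space. By the Hodge index theorem there are at most $\rho-1$ such $j$. For each of the infinitely many remaining $j$, the radical is nonzero, and Lemma 1 gives a divisor $E_j$ supported on $\Gamma_j$, with positive integral coefficients on all its curves, such that $E_j\cdot R=0$ for all $R\in\Gamma_j$. So $E_j^2=0$, and $E_i\cdot E_j=0$ for $i\ne j$ because the supports are disjoint. From now on $j$ runs over these indices. The classes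 $E_j$ span a totally isotropic subspace, which has dimension at most $1$; being effective and nonzero, they are positively proportional.

**Step 3: a fibration.** We turn two proportional classes into a morphism to $\mathbb P^1$, and here the ground field $\bar{\mathbb F}_p$ enters again. After renumbering take $E_1$ and $E_2$ among the $E_j$, with $aE_1\equiv bE_2$ for integers $a,b>0$. Then $aE_1-bE_2$ is numerically trivial, so its class lies in $\mathrm{Pic}^\tau(X)$. This group is torsion: it is the group of $k$-points of a group scheme of finite type, which is defined over a finite field; each $k$-point is defined over a finite field, and a group scheme of finite type has only finitely many points over a finite field. So $maE_1\sim mbE_2$ for some $m>0$. The two divisors have disjoint supports, so they span a pencil without base points and give a nonconstant morphism $X\to\mathbb P^1$ with $maE_1$ as a fibre. Let $g:X\to B$ be its Stein factorization, and let $F$ be the numerical class of a fibre of $g$. A fibre of $X\to\mathbb P^1$ is the pullback under $g$ of a divisor of positive degree on $B$, so $maE_1\equiv rF$ with $r>0$.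

**Step 4: infinitely many curves of bounded degree.** The fibration bounds the degrees of our curves. For each $j$ the class $E_j$ is proportional to $E_1$, hence to $F$, so $E_j\cdot F=0$. Since $F$ is nef and $E_j$ has positive coefficients on all $R\in\Gamma_j$, we get $R\cdot F=0$ for every $R\in\Gamma_j$. So $R$ does not dominate $B$, and it lies in a fibre of $g$. That fibre, as a divisor, is $R$ plus an effective divisor. So for a fixed ample $A$ we have $A\cdot R\le A\cdot F$. As there are infinitely many $j$, infinitely many rational curves $R$ satisfy this bound.

**Step 5: $X$ is uniruled.** Boundedness of degree produces a family. The scheme of nonconstant morphisms $\mathbb P^1\to X$ of $A$-degree at most $A\cdot F$ is of finite type, so it has finitely many irreducible components. The normalization maps $\mathbb P^1\to R\subset X$ of the curves of Step 4 are points of it. So some irreducible component $M$, with its reduced structure, parametrizes maps with infinitely many distinct images. In particular, the image of $\mathbb P^1\times M\to X$ is irreducible and contains infinitely many curves, hence is dense. To get a family over a curve, choose two points $m_1,m_2\in M$ whose maps have different images, and an irreducible curve $T\subset M$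 through $m_1$ and $m_2$. The image of $\mathbb P^1\times T\to X$ is irreducible and contains two different irreducible curves, so it is dense in the surface $X$. Hence $X$ is uniruled. $\square$
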